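\title{Quantified S4 is complete for Cantor space}

\begin{abstract}
In the topological semantics for first-order modal logic, formulas denote subsets of a topological space, $\Box$ is the interior operator, and the quantifiers range over a constant domain. We prove that QS4, first-order S4 without identity, is strongly complete for Cantor space $2^\omega$, and more generally for every nonempty dense-in-itself ultrametric space $X$, with a domain of any prescribed cardinality $\kappa\ge|X|$. For an ultrametrizable space, QS4 is complete if and only if propositional S4 is, if and only if the isolated points are not dense. For Cantor space, domains of size $2^{\aleph_0}$ suffice, while domains of size less than $\mathrm{cov}(\mathcal M)$, in particular countable ones, do not. The individuals of our models are functions from the space to a countable set of constants, each of them locally constant except at one point at most.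
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The logic and its topological models}
The language has countably many predicate symbols of each arity, no identity, and no function symbols or constants. We take $\neg$, $\wedge$, $\forall$, $\Box$ as primitive; $\vee$, $\to$, $\exists=\neg\forall\neg$ and $\Diamond=\neg\Box\neg$ are abbreviations, and $\bot$ is a fixed contradictory sentence. The logic QS4 is classical predicate logic together with S4. Its axioms are all instances, in the modal language and with free variables allowed, of tautologies and of the schemes
\begin{gather*}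
\forall v\varphi(v)\to\varphi(t)\quad(t\text{ free for }v),\qquad
\forall v(\varphi\to\psi)\to(\varphi\to\forall v\psi)\quad(v\text{ not free in }\varphi),\\
\mathrm{(K)}\ \ \Box(\varphi\to\psi)\to(\Box\varphi\to\Box\psi),\qquad
\mathrm{(T)}\ \ \Box\varphi\to\varphi,\qquad
\mathrm{(4)}\ \ \Box\varphi\to\Box\Box\varphi .
\end{gather*}
Its rules are modus ponens, generalization (from $\varphi$ infer $\forall v\varphi$) and necessitation (from $\varphi$ infer $\Box\varphi$). The Barcan formula $\forall v\Box\varphi\to\Box\forall v\varphi$ is not an axiom.

The semantics is that of Rasiowa and Sikorski. A \emph{model on} a topological space $X$ consists of a nonempty set $D$, the \emph{domain}, whose elements we call \emph{individuals}, and a set $[\![P\bar d]\!]\subseteq X$ for each $n$-ary predicate symbol $P$ and each $\bar d\in D^n$. For a formula $\varphi(\bar v)$ with free variables among $\bar v$ and a tuple $\bar d$ of individuals assigned to $\bar v$, the \emph{truth set} $[\![\varphi(\bar d)]\!]\subseteq X$ is defined by recursion: $\neg$ is complement, $\wedge$ is intersection,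
\[
[\![\Box\varphi(\bar d)]\!]=\operatorname{int}[\![\varphi(\bar d)]\!],\qquad
[\![\forall v\varphi(v,\bar d)]\!]=\bigcap_{d\in D}[\![\varphi(d,\bar d)]\!].
\]
By De Morgan's laws, $\exists$ is union over $D$ and $\Diamond$ is closure. Thus $\Box\varphi$ is true at a point when $\varphi$ is true throughout a neighborhood of it, and the same domain serves at every point. A sentence $\varphi$ is \emph{valid in} $X$ if $[\![\varphi]\!]=X$ in every model on $X$, whatever its domain, and QS4 is \emph{complete for} $X$ if every sentence valid in $X$ is a theorem of QS4. A set $\Gamma$ of sentences is \emph{consistent} if $\vdash\neg\bigwedge F$ holds for no finite $F\subseteq\Gamma$, and QS4 is \emph{strongly complete for} $X$ if every consistent set of sentences is true at some point of some model on $X$. Strong completeness implies completeness: if $\nvdash\varphi$, then $\{\neg\varphi\}$ is consistent, so $\varphi$ fails at some point. QS4 is sound for this semantics (Rasiowa--Sikorski): every theorem has truth set $X$ in every model on every space $X$. Hence a sentence that fails at one point of one model is not a theorem, and a set of sentences true at one point of one model is consistent.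 Soundness is not used in the main construction. The axiom of choice is used freely.

\subsection*{The question}
A space is \emph{dense-in-itself} if it has no isolated points. In the propositional semantics, where each propositional letter denotes a subset of $X$, the logic S4 is complete for every dense-in-itself metric space, so propositional formulas do not tell $\mathbb R$, $\mathbb Q$ and $2^\omega$ apart. With quantifiers the picture changes. QS4 is complete for the class of all topological spaces (Rasiowa--Sikorski), and it is strongly complete for $\mathbb Q$ with a countably infinite domain, but it is not complete for $\mathbb R$, nor for any locally connected space. The reason is that quantifiers form infinite intersections, which interiors need not respect. For a finite binary string $\sigma$ let $[\sigma]\subseteq2^\omega$ be the clopen set of sequences extending $\sigma$.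

\begin{example}\label{ex:conn}
On $2^\omega$ take $D=\omega$ and $[\![Pn]\!]=[0^n]$. Each $[0^n]$ is open and $\bigcap_n[0^n]=\{0^\infty\}$ has empty interior, so $\forall v\Box Pv$ is true at $0^\infty$ and $\Box\forall vPv$ is true nowhere: the Barcan formula is not a theorem. Since each $[0^n]$ is also closed, $\forall v(\Box Pv\vee\Box\neg Pv)$ is true everywhere, and therefore
\[
\gamma:\quad\Box\forall v(\Box Pv\vee\Box\neg Pv)\to(\forall vPv\to\Box\forall vPv)
\]
fails at $0^\infty$ and is not a theorem either. But $\gamma$ is valid in every locally connected space. Let both hypotheses hold at $x$, and let $V\ni x$ be a connected open set inside $[\![\forall v(\Box Pv\vee\Box\neg Pv)]\!]$. For each $d$, the set $V$ is covered by the disjoint open sets $[\![\Box Pd]\!]$ and $[\![\Box\neg Pd]\!]$, and $x$ is not in the second, so $V$ lies in the first. Hence $V\subseteq[\![\forall vPv]\!]$.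
\end{example}

This leads to the question, posed in \cite{rational}, that we answer here: \emph{is QS4 complete for Cantor space $2^\omega$ with the product topology?}

There are reasons to guess either way. Cantor space refutes $\gamma$, and like $\mathbb Q$ it is dense-in-itself and has a base of clopen sets; this suggests yes. On the other hand, it satisfies the Baire category theorem, which $\mathbb Q$ violates, and quantified sentences can express this. Recall that $A$ is \emph{nowhere dense} if $\operatorname{int}\overline A=\emptyset$, and note that $[\![\Box\Diamond Pd]\!]=\operatorname{int}\overline{[\![Pd]\!]}$. The sentence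
\[
\beta:\quad\Box\exists vPv\to\Diamond\exists v\,\Box\Diamond Pv
\]
says: if the sets $[\![Pd]\!]$ cover a neighborhood of the point, then every neighborhood of the point meets some $\operatorname{int}\overline{[\![Pd]\!]}$. On $\mathbb Q$ it fails everywhere for $D=\mathbb Q$ and $[\![Pd]\!]=\{d\}$. On $2^\omega$ no countable domain refutes it (Theorem~\ref{thm:size}). A Henkin construction for a countable language produces countably many constants. So either some variant of $\beta$ survives all domains and completeness fails, or a completeness proof must produce uncountably many individuals out of countably many constants. The second alternative is what happens.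

\subsection*{Results}

\begin{theorem}\label{thm:cantor}
QS4 is strongly complete, hence complete, for $2^\omega$.
\end{theorem}

An \emph{ultrametric} is a metric $\rho$ with $\rho(x,z)\le\max(\rho(x,y),\rho(y,z))$.

\begin{theorem}\label{thm:ultra}
Let $X\ne\emptyset$ be a dense-in-itself space whose topology is given by an ultrametric (for separable metrizable $X$: with a base of clopen sets). Then QS4 is strongly complete for $X$. For every cardinal $\kappa\ge|X|$, the models can be taken with domain of cardinality exactly $\kappa$.
\end{theorem}

Examples are $2^\omega$, $\omega^\omega$, and $\mathbb Q$, the last with a countable domain.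

\begin{theorem}\label{thm:transfer}
If a space $Z$ has a nonempty open subspace $W$ admitting a continuous open map onto a space $X$ as in Theorem~\ref{thm:ultra}, then QS4 is strongly complete for $Z$.
\end{theorem}

Projections of products are continuous and open, so this applies to $2^\omega\times Y$ for every nonempty space $Y$, and to $2^\lambda$ for every infinite cardinal $\lambda$.

\begin{theorem}\label{thm:class}
For an ultrametrizable space $X$ the following are equivalent:
\begin{itemize}
\item[(a)] QS4 is strongly complete for $X$;
\item[(b)] QS4 is complete for $X$;
\item[(c)] propositional S4 is complete for $X$;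
\item[(d)] the isolated points of $X$ are not dense in $X$.
\end{itemize}
\end{theorem}

Let $\mathrm{cov}(\mathcal M)$ be the least number of nowhere dense sets covering $2^\omega$. It is uncountable by the Baire category theorem, and it is at most $2^{\aleph_0}$ because singletons are nowhere dense in $2^\omega$.

\begin{theorem}\label{thm:size}
The sentence $\beta$ is not a theorem of QS4, and it is true throughout all models on $2^\omega$ with domain $D$ if and only if $|D|<\mathrm{cov}(\mathcal M)$. So domains of size $2^{\aleph_0}$ suffice for $2^\omega$, in that every non-theorem fails in a model on $2^\omega$ with such a domain, while domains of size less than $\mathrm{cov}(\mathcal M)$, in particular countable ones, do not.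
\end{theorem}

We prove Theorem~\ref{thm:size} first, because it tells us what the main construction must achieve, and then show the idea of that construction on a single model. Sections~\ref{sec:sat}--\ref{sec:model} prove Theorems~\ref{thm:cantor} and~\ref{thm:ultra}, and Section~\ref{sec:transfer} derives Theorems~\ref{thm:transfer} and~\ref{thm:class}.

\section{Baire category and the size of the domain}\label{sec:baire}

\begin{proof}[Proof of Theorem~\ref{thm:size}]
Suppose that $\beta$ fails at $x$ in a model on $2^\omega$ with domain $D$. Then $x$ lies in the interior of $\bigcup_d[\![Pd]\!]$ and outside the closure of $\bigcup_d\operatorname{int}\overline{[\![Pd]\!]}$. So there is a basic clopen set $W=[\sigma]\ni x$ with $W\subseteq\bigcup_d[\![Pd]\!]$ and $W\cap\operatorname{int}\overline{[\![Pd]\!]}=\emptyset$ for all $d\in D$. Each $W\cap[\![Pd]\!]$ is nowhere dense in $W$: a relatively open subset of its closure in $W$ is open in $2^\omega$ and contained in $W\cap\overline{[\![Pd]\!]}$, hence in $W\cap\operatorname{int}\overline{[\![Pd]\!]}=\emptyset$. Deleting the prefix $\sigma$ is a homeomorphism from $W$ onto $2^\omega$, so $2^\omega$ is covered by at most $|D|$ nowhere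 dense sets, and $|D|\ge\mathrm{cov}(\mathcal M)$.

Conversely, let $|D|\ge\mathrm{cov}(\mathcal M)$. Map $D$ onto a cover of $2^\omega$ by $\mathrm{cov}(\mathcal M)$ nowhere dense sets and let $[\![Pd]\!]$ be the set assigned to $d$. Then $[\![\exists vPv]\!]=2^\omega$ and $[\![\exists v\Box\Diamond Pv]\!]=\emptyset$, so $\Box\exists vPv$ is true everywhere, $\Diamond\exists v\Box\Diamond Pv$ is true nowhere, and $\beta$ fails everywhere. Such models exist, for instance $D=2^\omega$ with $[\![Pd]\!]=\{d\}$, so $\beta$ is not a theorem, by soundness.

Thus no domain of size less than $\mathrm{cov}(\mathcal M)$ refutes the non-theorem $\beta$. That domains of size $2^{\aleph_0}$ refute every non-theorem is Theorem~\ref{thm:ultra} with $\kappa=2^{\aleph_0}$, whose proof does not depend on this section.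
\end{proof}

\begin{remark}
If $\mathrm{cov}(\mathcal M)=2^{\aleph_0}$, for instance under the continuum hypothesis or Martin's axiom, then $2^{\aleph_0}$ is exactly the least sufficient domain size for $2^\omega$. We do not determine the least sufficient size when $\mathrm{cov}(\mathcal M)<2^{\aleph_0}$.
\end{remark}

\section{One model by hand}\label{sec:hand}

How can an uncountable domain come from countably many names? Let an individual be a \emph{function} that assigns a name to each point, and decide atomic sentences at a point $y$ by looking only at the names that the individuals carry at $y$. Here is a small model of this kind that shows how the individuals will behave in general.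

The names are the elements of $\omega\cup\{\infty\}$. For $x\in2^\omega$ let $e^x(y)$ be the least $n$ with $x(n)\ne y(n)$ if $y\neq x$, and let $e^x(x)=\infty$. For $n\in\omega$ let $\underline n$ be the constant function with value $n$. The domain consists of all $e^x$ and all $\underline n$, and
\[
y\in[\![Pd]\!]\iff d(y)=\infty,\qquad
y\in[\![Ed]\!]\iff d(y)\text{ is finite and even},\qquad
y\in[\![Rdd']\!]\iff d(y)>d'(y).
\]
Write $x|n$ for the string of the first $n$ digits of $x$. The function $e^x$ has value $n$ exactly on the nonempty clopen \emph{ring} $[x|n]\setminus[x|(n+1)]$, and the rings partition $2^\omega\setminus\{x\}$. Three observations follow.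

First, $[\![P\underline n]\!]=\emptyset$ and $[\![Pe^x]\!]=\{x\}$, so $\beta$ fails everywhere. The domain has size $2^{\aleph_0}$, yet at each point $y$ the individuals carry only countably many names, and every name occurs: $n$ is carried by $\underline n$ and $\infty$ by $e^y$.

Second, the name that $d$ carries at $y$ determines $d$ near $y$. If $d(y)=n$ is finite, then $d$ has value $n$ on a neighborhood of $y$, and if $d(y)=\infty$, then $d=e^y$. This is what makes it reasonable that the truth of a \emph{modal} formula at $y$ should depend only on the names carried at $y$.

Third, the modal properties of the name $\infty$ at $x$ are encoded in the sequence of values of $e^x$ on the rings. We have $[\![Re^x\underline n]\!]=[x|(n+1)]$, so $\Box Re^x\underline n$ is true at $x$ for every $n$, because the property ``greater than $n$'' holds on all rings from the index $n+1$ on. Neither $\Box Ee^x$ nor $\Box\neg Ee^x$ is true at $x$, because each of ``even'' and ``not even'' fails on infinitely many rings, and every neighborhood of $x$ contains all rings from some index on. A function with one value $n$ on a punctured neighborhood of $x$ could not play the part of $e^x$, since it would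 make $\Box Re^x\underline n$ false at $x$.

In the general proof the names are constants, and the fixed structure on $\omega\cup\{\infty\}$ is replaced by a complete theory $T_y$ for each point $y$. Some constants will be carried by locally constant functions, like $\underline n$. The others will appear at a point $x$ for the first time, like $\infty$, and will be carried by functions $e^x_j$ whose values on rings around $x$ obey the rule just seen: each boxed property demanded by $T_x$ holds on all rings from some index on, and each property whose box is denied by $T_x$ fails somewhere on infinitely many rings.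

\section{Saturated theories}\label{sec:sat}

For a set $C$ of constants let $L(C)$ be the language extended by $C$, with QS4 formulated in it; the instantiation axiom applies to constants $t$, also inside the scope of $\Box$. We use two groups of standard facts.

\begin{itemize}
\item[(F1)] If $\vdash\varphi\to\psi$, then $\vdash\Box\varphi\to\Box\psi$, by necessitation and (K). Also $\vdash\Box\varphi\wedge\Box\psi\to\Box(\varphi\wedge\psi)$, by applying this to the tautology $\varphi\to(\psi\to\varphi\wedge\psi)$ and using (K) again. With (4) applied to each conjunct, it follows that $\vdash\Psi\to\Box\Psi$ whenever $\Psi$ has the form $\Box\psi_1\wedge\dots\wedge\Box\psi_n$.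
\item[(F2)] Replacing a constant throughout a proof by a variable that does not occur in the proof gives a proof, since instances of the axiom schemes and rules remain instances. Hence, if $\vdash\varphi(c)$ and $c$ does not occur in $\varphi(v)$, then $\vdash\forall v\varphi(v)$: we get $\vdash\varphi(w)$ for a new variable $w$, generalize, instantiate $w$ to $v$, and generalize again. Also, an $L(C)$-sentence provable with the help of further constants is provable in $L(C)$, so provability and consistency do not depend on which constants are available.
\end{itemize}

A maximal consistent set $T$ of $L(C)$-sentences is closed under provable consequence, contains exactly one of $\varphi$ and $\neg\varphi$ for each $L(C)$-sentence $\varphi$, and contains $\varphi\wedge\psi$ if and only if it contains $\varphi$ and $\psi$.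

\begin{definition}
A set $T$ of $L(C)$-sentences is \emph{$C$-saturated} if it is maximal consistent and, whenever $\exists v\varphi(v)\in T$, there is $c\in C$ with $\varphi(c)\in T$. We write $T^\Box$ for the set of members of $T$ of the form $\Box\psi$.
\end{definition}

If $T$ is $C$-saturated, then $\forall v\varphi(v)\in T$ if and only if $\varphi(c)\in T$ for all $c\in C$. One direction is instantiation. For the other, if $\forall v\varphi\notin T$, then $\neg\forall v\varphi\in T$, so $\exists v\neg\varphi\in T$, and $\neg\varphi(c)\in T$ for some $c\in C$.

\begin{lemma}\label{lem:henkin}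
Let $C$ be countable, let $\Gamma$ be a consistent set of $L(C)$-sentences, and let $K$ be a countably infinite set of constants disjoint from $C$. Then $\Gamma$ has a $(C\cup K)$-saturated extension.
\end{lemma}

\begin{proof}
List the $L(C\cup K)$-sentences as $\sigma_0,\sigma_1,\dots$ and build consistent sets $\Gamma=\Sigma_0\subseteq\Sigma_1\subseteq\cdots$, each mentioning finitely many constants from $K$. If $\Sigma_n\cup\{\sigma_n\}$ is inconsistent, let $\Sigma_{n+1}=\Sigma_n$. Otherwise add $\sigma_n$, and if $\sigma_n$ is $\exists v\varphi(v)$, add also $\varphi(c)$ for a constant $c\in K$ occurring neither in $\Sigma_n$ nor in $\sigma_n$. This preserves consistency: if $\vdash\bigwedge F\wedge\exists v\varphi\to\neg\varphi(c)$ for a finite $F\subseteq\Sigma_n$, then (F2) gives $\vdash\bigwedge F\wedge\exists v\varphi\to\forall v\neg\varphi$, so $\Sigma_n\cup\{\sigma_n\}$ was inconsistent. The union $T$ is consistent. It is maximal, since a sentence $\sigma_n\notin T$ is inconsistent with $\Sigma_n$. If $\sigma_n=\exists v\varphi\in T$, then $\sigma_n$ is consistent with $\Sigma_n\subseteq T$, so a witness was added at stage $n$.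
\end{proof}

\begin{lemma}\label{lem:access}
If $T$ is $C$-saturated, $\varphi$ is an $L(C)$-sentence and $\Box\varphi\notin T$, then $T^\Box\cup\{\neg\varphi\}$ is consistent.
\end{lemma}

\begin{proof}
Otherwise $\vdash\Psi\to\varphi$ for a conjunction $\Psi$ of members of $T^\Box$. By (F1), $\vdash\Psi\to\Box\Psi$ and $\vdash\Box\Psi\to\Box\varphi$, so $\Box\varphi\in T$. (If $\Psi$ is empty, then $\vdash\varphi$, and necessitation gives the same contradiction.)
\end{proof}

To saturate $T^\Box\cup\{\neg\varphi\}$ we really need new constants, and this is the price of not having the Barcan formula. Name the individuals of the model in Example~\ref{ex:conn} by constants $c_n$, let $C=\{c_n:n\in\omega\}$, and let $T$ be the set of $L(C)$-sentences true at $0^\infty$. Then $T$ contains every $\Box Pc_n$ but not $\Box\forall vPv$, and a consistent extension of $T^\Box\cup\{\neg\forall vPv\}$ has no witness for $\exists v\neg Pv$ in $C$. So the supply of constants will grow at each step of the construction. We fix pairwise disjoint countably infinite sets of constants $K_0,K_1,\dots$ and $K_\infty=\{c_1,c_2,\dots\}$, a constant $a_0\in K_0$, and put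
\[
C_n=K_0\cup\dots\cup K_n,\qquad C_\omega=\bigcup_nC_n,\qquad C_\infty=C_\omega\cup K_\infty .
\]

\section{Schemes}\label{sec:schemes}

Suppose that a saturated theory $T$ is to describe a point $p$. For each of the countably many $\varphi$ with $\Box\varphi\notin T$ we need points arbitrarily close to $p$ whose theories contain $\neg\varphi$. It is convenient to have disjoint clopen sets converging to $p$, in each of which we place a point with a theory given by Lemma~\ref{lem:access}, and then to repeat the process inside each of these sets. The following definition records the geometry this requires. Trees are rooted, with root $\emptyset$, and every node $s$ has a finite level $\operatorname{lev}(s)$.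

\begin{definition}
A \emph{scheme} on a Hausdorff space $X\ne\emptyset$ is a tree $S$ with a nonempty clopen set $U_s$ and a point $p_s\in U_s$ for each $s\in S$, and a \emph{rank} in $\omega$ for each node other than the root, such that:
\begin{itemize}
\item[(S1)] $U_\emptyset=X$.
\item[(S2)] For each $s$, the sets $U_t$ with $t$ a child of $s$ are pairwise disjoint with union $U_s\setminus\{p_s\}$. For every $m\in\omega$, the node $s$ has at least one child of rank $m$. For every neighborhood $O$ of $p_s$ there is $m_0$ such that $U_t\subseteq O$ for all children $t$ of $s$ of rank at least $m_0$.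
\item[(S3)] If $s_0=\emptyset,s_1,s_2,\dots$ is an infinite branch and $x\in\bigcap_iU_{s_i}$, then $\{U_{s_i}\}_i$ is a neighborhood base at $x$.
\end{itemize}
\end{definition}

For $x\in X$ let $b(x)=\{s\in S:x\in U_s\}$. It contains the root and the parent of each of its other members. If $s\in b(x)$, then by (S2) no child of $s$ is in $b(x)$ when $x=p_s$, and exactly one is when $x\neq p_s$. So $b(x)$ is either a finite chain from the root to a last node $s$, with $x=p_s$, or an infinite branch. Since $b(p_s)$ ends at $s$, the map $s\mapsto p_s$ is injective. The points $p_s$ are the \emph{node points}; the others, whose $b(x)$ is infinite, are the \emph{limit points}, and $I$ denotes the set of them.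

\begin{lemma}\label{lem:scheme}
\emph{(i)} $2^\omega$ has a scheme. \emph{(ii)} Every nonempty dense-in-itself ultrametric space has a scheme.
\end{lemma}

\begin{proof}
(i) Let $S$ consist of the empty string and all binary strings ending in $1$. Put $U_s=[s]$ and $p_s=s0^\infty$, and let the children of $s$ be the strings $s0^m1$, with rank $m$. A sequence in $[s]$ other than $s0^\infty$ lies in $[s0^m1]$ for exactly one $m$, given by the position of its first $1$ after $s$. A neighborhood of $s0^\infty$ contains some $[s0^{m_0}]$, hence all $[s0^m1]$ with $m\ge m_0$. This gives (S2), and (S3) holds because the strings along a branch are initial segments of $x$ of unbounded length.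

(ii) In an ultrametric space, if $y$ lies in the open ball $B(x,r)$, then $B(y,r)=B(x,r)$ by the strong triangle inequality. So the open balls of a fixed radius partition the space, and each is clopen. Replacing the ultrametric by its minimum with $1$ gives an ultrametric $\rho\le1$ with the same topology.

Let $U_\emptyset=X$ and let $p_\emptyset$ be any point. Suppose that $s$ has level $n$ and that the clopen set $U_s$ and $p_s\in U_s$ are given. Put $r_0=2$. Given $r_m$, choose $y_m\in U_s$ with $0<\rho(y_m,p_s)<\min(r_m,2^{-m})$, which is possible because $U_s$ is open and $p_s$ is not isolated, and put $r_{m+1}=\rho(y_m,p_s)$. The sets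
\[
A_m=\{y\in U_s:r_{m+1}\le\rho(y,p_s)<r_m\}=U_s\cap B(p_s,r_m)\setminus B(p_s,r_{m+1})
\]
are clopen, $y_m\in A_m$, and they partition $U_s\setminus\{p_s\}$ because $r_0>1$ and $r_m$ decreases strictly to $0$. Let the children of $s$ of rank $m$ correspond to the nonempty intersections of $A_m$ with open balls of radius $2^{-(n+1)}$; these intersections are the sets $U_t$, and $p_t\in U_t$ is arbitrary. A neighborhood of $p_s$ contains some $B(p_s,r_{m_0})$, hence all $A_m$ with $m\ge m_0$, so (S2) holds. The sets of level $n\ge1$ are open of diameter at most $2^{-n}$, so (S3) holds.
\end{proof}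

In the scheme (i), the node points are the sequences that are eventually $0$, and the limit points are those with infinitely many $1$s. Theorems~\ref{thm:cantor} and~\ref{thm:ultra} will follow from the next statement, whose proof occupies Sections~\ref{sec:theories}--\ref{sec:model}.

\begin{proposition}\label{prop:main}
Let $X$ carry a scheme, let $\Gamma$ be a consistent set of sentences, and let $\kappa\ge|X|$. Then there is a model on $X$ with domain of cardinality $\kappa$ in which every member of $\Gamma$ is true at $p_\emptyset$.
\end{proposition}

\section{A theory for each point}\label{sec:theories}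

Fix $X$, a scheme on it, and $\Gamma$.

\subsection*{Nodes}
By recursion on the level we choose a $C_{\operatorname{lev}(s)}$-saturated theory $T_s$ for each $s\in S$ such that:
\begin{itemize}
\item[(T1)] $\Gamma\subseteq T_\emptyset$.
\item[(T2)] If $t$ is a descendant of $s$, then $T_s^\Box\subseteq T_t$.
\item[(T3)] If $\varphi$ is an $L(C_{\operatorname{lev}(s)})$-sentence and $\Box\varphi\notin T_s$, then there are infinitely many $m$ such that $\neg\varphi\in T_t$ for every child $t$ of $s$ of rank $m$.
\end{itemize}
Lemma~\ref{lem:henkin} with $K=K_0$ gives $T_\emptyset$. Given $T_s$ with $\operatorname{lev}(s)=n$, let $(\varphi_m)_{m\in\omega}$ list all $L(C_n)$-sentences $\varphi$ with $\Box\varphi\notin T_s$, each infinitely often; there is at least one, since $\Box\bot\notin T_s$ by (T). For each child $t$ of rank $m$, let $T_t$ be a $C_{n+1}$-saturated extension of $T_s^\Box\cup\{\neg\varphi_m\}$, given by Lemma~\ref{lem:access} and Lemma~\ref{lem:henkin} with $K=K_{n+1}$. Then (T3) holds, and $T_s^\Box\subseteq T_t^\Box$ for each child $t$ of $s$, which gives (T2) by induction.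

\subsection*{Points}
For a node point $x=p_s$ put $T_x=T_s$ and $C_x=C_{\operatorname{lev}(s)}$. For a limit point $x$ with branch $s_0,s_1,\dots$ the theories $T_{s_i}$ need not converge, since an unboxed sentence may alternate with its negation. Boxed sentences do stabilize, by (T2): once $\Box\varphi$ enters the branch, it stays. We let $T_x$ make exactly the decisions of the branch about them. Put
\[
B_x=\bigcup_iT_{s_i}^\Box,\qquad
N_x=\{\neg\Box\varphi:\varphi\text{ an }L(C_\omega)\text{-sentence},\ \Box\varphi\notin B_x\}.
\]
The set $B_x\cup N_x$ is consistent. Given a finite subset $F$, take $i$ so large that $F$ consists of $L(C_i)$-sentences and, using (T2), that $F\cap B_x\subseteq T_{s_i}$. If $\neg\Box\varphi\in F\cap N_x$, then $\Box\varphi\notin T_{s_i}$, so $\neg\Box\varphi\in T_{s_i}$ by maximality. Thus $F\subseteq T_{s_i}$. By Lemma~\ref{lem:henkin} with $K=K_\infty$, let $T_x$ be a $C_\infty$-saturated extension of $B_x\cup N_x$, and put $C_x=C_\infty$. Now $T_y$ is $C_y$-saturated for every $y\in X$.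

\begin{lemma}\label{lem:link}
\emph{(i)} If $y\in X$ and $s\in b(y)$, then $T_s^\Box\subseteq T_y$. \emph{(ii)} If $x\in I$, $\varphi$ is an $L(C_\omega)$-sentence and $\Box\varphi\in T_x$, then $\Box\varphi\in T_s$ for all $s\in b(x)$ of sufficiently large level.
\end{lemma}

\begin{proof}
(i) If $y=p_t$, then $t=s$ or $t$ is a descendant of $s$, and (T2) applies. If $y\in I$, then $T_s^\Box\subseteq B_y$. (ii) If $\Box\varphi\notin B_x$, then $\neg\Box\varphi\in N_x\subseteq T_x$, which is impossible. So $\Box\varphi\in T_s$ for some $s\in b(x)$, and for all later nodes of the branch by (T2).
\end{proof}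

\begin{remark}\label{rem:escape}
The constants in $K_\infty$ cannot be dispensed with. Take the scheme of Lemma~\ref{lem:scheme}(i) and $\Gamma=\{\Box\exists vPv,\ \Box\forall v\Diamond\Box\neg Pv\}$, which is true everywhere in the model of Section~\ref{sec:hand} and hence consistent. For every node $s$ and $a\in C_{\operatorname{lev}(s)}$ we have $\Diamond\Box\neg Pa\in T_s$ by (T2) and (T), that is, $\Box\neg\Box\neg Pa\notin T_s$, so by (T3) some child $t$ has $\Box\neg Pa\in T_t$. Treating the constants of $C_\omega$ one at a time, each after it has entered the language, we obtain a branch, and hence a limit point $x$, with $\neg Pa\in T_x$ for all $a\in C_\omega$, while $\exists vPv\in T_x$. Every old witness has been lost along the branch. This is the syntactic form of the Baire category argument. On the countable subspace of eventually zero sequences, by contrast, the sets $U_s$ restrict to a scheme with $I=\emptyset$, and the next section is not needed.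
\end{remark}

\section{Individuals for the new constants}\label{sec:new}

Fix a limit point $x$. We must define functions $e_j$ that carry the name $c_j$ at $x$ and names from $C_\omega$ at all other points, in such a way that what $T_x$ says about $\Box\sigma(c_1,\dots,c_r)$ is mirrored near $x$. The difficulty is that the theories at the nodes near $x$ do not mention the $c_j$ at all; the only link between them and $T_x$ is Lemma~\ref{lem:link}, which concerns boxed $L(C_\omega)$-sentences. We therefore take finitely many demands on the $c_j$ at a time, quantify the $c_j$ away, and observe that the result is controlled by a boxed $L(C_\omega)$-sentence. The $c_j$ are treated together, because $T_x$ also prescribes relations among them.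

Given functions $e_j:X\to C_\infty$, an $L(C_\infty)$-sentence $\sigma$ and $y\in X$, let $\sigma[y]$ be the result of replacing $c_j$ by $e_j(y)$ in $\sigma$, for all $j$ simultaneously.

\begin{lemma}\label{lem:new}
Let $x\in I$. There are functions $e_j=e^x_j:X\to C_\infty$ $(j\ge1)$ such that:
\begin{itemize}
\item[(a)] $e_j(x)=c_j$.
\item[(b)] Every $y\ne x$ has a neighborhood on which $e_j$ is constant, with value in $C_{\operatorname{lev}(s)}$ for some $s\in b(y)$.
\item[(c)] If $\Box\psi\in T_x$, then there is a neighborhood $O$ of $x$ with $\Box\psi[y]\in T_y$ for all $y\in O\setminus\{x\}$.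
\item[(d)] If $\chi$ is an $L(C_\infty)$-sentence and $\Box\chi\notin T_x$, then every neighborhood of $x$ contains a point $y\ne x$ with $\neg\chi[y]\in T_y$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $(\Box\psi_i)_{i\ge1}$ enumerate $T_x^\Box$, and let $(\chi_k)_{k\ge1}$ list, each infinitely often, the $L(C_\infty)$-sentences $\chi$ with $\Box\chi\notin T_x$. On the $k$th ring around $x$ we shall satisfy $\Box\psi_1,\dots,\Box\psi_k$ everywhere and refute $\chi_k$ somewhere.

\emph{Step 1: removing the new constants.} Choose $r_k\ge1$ such that the constants from $K_\infty$ in $\psi_1,\dots,\psi_k,\chi_k$ are among $\bar c=(c_1,\dots,c_{r_k})$. Let $\Psi_k(\bar w)$ and $\chi_k(\bar w)$ result from $\Box\psi_1\wedge\dots\wedge\Box\psi_k$ and $\chi_k$ by replacing $\bar c$ by distinct variables $\bar w=(w_1,\dots,w_{r_k})$ not occurring in these sentences. Consider the $L(C_\omega)$-sentences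
\[
\eta_k=\exists\bar w\,\Psi_k(\bar w),\qquad
\theta_k=\neg\exists\bar w\,\bigl(\Psi_k(\bar w)\wedge\neg\chi_k(\bar w)\bigr).
\]
We claim that $\Box\eta_k\in T_x$ and $\Box\theta_k\notin T_x$. Since $\Psi_k(\bar c)\in T_x$ is a conjunction of boxed sentences, $\Box\Psi_k(\bar c)\in T_x$ by (F1). From $\vdash\Psi_k(\bar c)\to\eta_k$ and (F1) we get $\vdash\Box\Psi_k(\bar c)\to\Box\eta_k$, which proves the first claim. From $\vdash\theta_k\to(\Psi_k(\bar c)\to\chi_k(\bar c))$, (F1) and (K) we get $\vdash\Box\theta_k\to(\Box\Psi_k(\bar c)\to\Box\chi_k(\bar c))$. As $\Box\Psi_k(\bar c)\in T_x$ and $\Box\chi_k(\bar c)\notin T_x$, the second claim follows.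

\emph{Step 2: the rings.} By Lemma~\ref{lem:link}(ii), choose nodes $t_1,t_2,\dots$ of $b(x)$ of strictly increasing levels such that $\Box\eta_k\in T_{t_k}$ and all constants from $C_\omega$ in $\psi_1,\dots,\psi_k,\chi_k$ lie in $C_{\operatorname{lev}(t_k)}$. By Lemma~\ref{lem:link}(i), $\Box\theta_k\notin T_{t_k}$. By (T3) and (S2), for infinitely many $m$ the node $t_k$ has a child $u$ of rank $m$ with $\neg\theta_k\in T_u$. Only one child $t'$ of $t_k$ has $x\in U_{t'}$, so we can choose such a child $u_k\neq t'$. Then $U_{u_k}$ is disjoint from $U_{t'}$, which contains $U_{t_{k+1}}$. Hence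
\[
U_{u_k}\subseteq R_k:=U_{t_k}\setminus U_{t_{k+1}} .
\]
The decreasing sets $U_{t_k}$ form a neighborhood base at $x$ by (S3), so $\bigcap_kU_{t_k}=\{x\}$ because $X$ is Hausdorff. Therefore $X\setminus\{x\}$ is partitioned into the clopen pieces $X\setminus U_{t_1}$, $U_{u_k}$ and $R_k\setminus U_{u_k}$ $(k\ge1)$; see Figure~\ref{fig:rings}.

\emph{Step 3: the values.} We have $\eta_k\in T_{t_k}$ by (T), and $\neg\theta_k\in T_{u_k}$. Saturation, applied once for each quantifier, gives
\begin{itemize}
\item a tuple $\bar b^k$ in $C_{\operatorname{lev}(t_k)}$ with $\Psi_k(\bar b^k)\in T_{t_k}$, and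
\item a tuple $\bar g^k$ in $C_{\operatorname{lev}(u_k)}$ with $\Psi_k(\bar g^k)\in T_{u_k}$ and $\neg\chi_k(\bar g^k)\in T_{u_k}$.
\end{itemize}
Both tuples are needed: $\bar b^k$ serves on the whole ring but need not refute $\chi_k$ anywhere, while the properties of $\bar g^k$ are known only inside $U_{u_k}$. Define $e_j(x)=c_j$ and, for $y\ne x$,
\[
e_j(y)=\begin{cases}
g^k_j&\text{if }y\in U_{u_k}\text{ and }j\le r_k,\\
b^k_j&\text{if }y\in R_k\setminus U_{u_k}\text{ and }j\le r_k,\\
a_0&\text{otherwise.}
\end{cases}
\]

\emph{Step 4: verification.} Property (a) holds by definition. For (b), take the piece containing $y$; the function $e_j$ is constant on it, and the node $s\in b(y)$ is $u_k$, $t_k$ or the root according to the three cases.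

For (c), let $\psi=\psi_i$, $O=U_{t_i}$ and $y\in O\setminus\{x\}$. Then $y\in R_k$ for the largest $k$ with $y\in U_{t_k}$, and $k\ge i$. The constants from $K_\infty$ in $\psi_i$ are among $c_1,\dots,c_{r_k}$. If $y\in R_k\setminus U_{u_k}$, then $\Box\psi_i[y]$ is a conjunct of $\Psi_k(\bar b^k)\in T_{t_k}$, so it lies in $T_{t_k}^\Box$, which is contained in $T_y$ by Lemma~\ref{lem:link}(i). If $y\in U_{u_k}$, then $\Box\psi_i[y]$ is a conjunct of $\Psi_k(\bar g^k)\in T_{u_k}$, so it lies in $T_{u_k}^\Box\subseteq T_y$.

For (d), let $O$ be a neighborhood of $x$ and take $k$ with $\chi_k=\chi$ and $U_{t_k}\subseteq O$. The point $y=p_{u_k}$ lies in $U_{u_k}\subseteq O\setminus\{x\}$, and $\neg\chi[y]=\neg\chi_k(\bar g^k)\in T_{u_k}=T_y$.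
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) rectangle (10.4,3.6);
\node[anchor=north west] at (0,3.6) {$U_{t_k}$};
\draw (3.9,0.25) rectangle (10.15,3.35);
\node[anchor=north west] at (3.9,3.35) {$U_{t_{k+1}}$};
\draw (7.8,0.5) rectangle (9.9,3.1);
\node[anchor=north west] at (7.8,3.1) {$U_{t_{k+2}}$};
\fill (8.85,1.5) circle (1.6pt) node[right] {$x$};
\draw[fill=gray!20] (0.4,0.5) rectangle (2.5,1.7);
\node at (1.45,1.1) {$U_{u_k}:\ \bar g^{\,k}$};
\node at (2.6,2.6) {$\bar b^{\,k}$};
\draw[fill=gray!20] (4.3,0.6) rectangle (7.2,1.7);
\node at (5.75,1.15) {$U_{u_{k+1}}:\ \bar g^{\,k+1}$};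
\node at (6.6,2.5) {$\bar b^{\,k+1}$};
\end{tikzpicture}
\caption{Two of the clopen rings $R_k=U_{t_k}\setminus U_{t_{k+1}}$ around a limit point $x$. The tuple of new individuals $(e_1,\dots,e_{r_k})$ has the constant value $\bar g^k$ on the shaded part $U_{u_k}$ of the ring $R_k$ and the constant value $\bar b^k$ on the rest of it. Both values satisfy the first $k$ boxed demands of the theory at $x$, and $\bar g^k$ also refutes the $k$th sentence whose box that theory denies.}
\label{fig:rings}
\end{figure}

\section{The model and the truth lemma}\label{sec:model}

A constant $a\in C_{\operatorname{lev}(s)}$ belongs to the language of $T_y$ for all $y\in U_s$, but possibly not elsewhere, whereas the domain has to be the same at all points. So we let the individual for $a$ carry the default name $a_0$ outside $U_s$. Let $D$ be the set of the following functions on $X$: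
\begin{itemize}
\item for $s\in S$ and $a\in C_{\operatorname{lev}(s)}$, the function $d_{s,a}$ with value $a$ on $U_s$ and $a_0$ on $X\setminus U_s$;
\item for $x\in I$ and $j\ge1$, the function $e^x_j$ of Lemma~\ref{lem:new}.
\end{itemize}
The two parts of the next lemma are the first two observations of Section~\ref{sec:hand}. Part (i) will handle $\forall$, and part (ii) will handle $\Box$.

\begin{lemma}\label{lem:values}
Let $y\in X$.
\begin{itemize}
\item[(i)] $\{d(y):d\in D\}=C_y$.
\item[(ii)] For each $d\in D$, either $d$ is constant on a neighborhood of $y$ with value in $C_{\operatorname{lev}(s)}$ for some $s\in b(y)$, or $y\in I$ and $d=e^y_j$ for some $j$.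
\end{itemize}
\end{lemma}

\begin{proof}
(ii) Let $d=d_{s,a}$. If $y\in U_s$, then $d$ has value $a\in C_{\operatorname{lev}(s)}$ on the open set $U_s$, and $s\in b(y)$. Otherwise $d$ has value $a_0\in C_0$ on $X\setminus U_s$, which is open because $U_s$ is closed, and the root lies in $b(y)$. For $d=e^x_j$ with $x\ne y$ use Lemma~\ref{lem:new}(b).

(i) For $s\in b(y)$ we have $C_{\operatorname{lev}(s)}\subseteq C_y$, and if $y\in I$, then $e^y_j(y)=c_j\in C_y$. With (ii) this gives ``$\subseteq$''. Conversely let $a\in C_y$. If $a\notin K_\infty$, then $a\in C_{\operatorname{lev}(s)}$ for some $s\in b(y)$: the last node if $y$ is a node point, a node of large enough level if $y\in I$. Then $d_{s,a}(y)=a$. If $a=c_j$, then $y\in I$ and $e^y_j(y)=a$.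
\end{proof}

For $\bar d=(d_1,\dots,d_n)\in D^n$ write $\bar d(y)=(d_1(y),\dots,d_n(y))$, a tuple in $C_y$. Define a model on $X$ with domain $D$ by
\[
y\in[\![P\bar d]\!]\iff P\bar d(y)\in T_y .
\]

\begin{lemma}[Truth lemma]\label{lem:truth}
For every formula $\varphi(\bar v)$ of the original language, every $\bar d\in D^n$ and every $y\in X$,
\[
y\in[\![\varphi(\bar d)]\!]\iff\varphi(\bar d(y))\in T_y .
\]
\end{lemma}

\begin{proof}
Induction on $\varphi$, for all $\bar d$ and $y$ at once. The atomic case is the definition, and the cases $\neg$ and $\wedge$ follow from the maximal consistency of $T_y$. For $\forall v\varphi(v,\bar v)$, with $v$ not among $\bar v$: by induction, $y\in[\![\forall v\varphi(v,\bar d)]\!]$ if and only if $\varphi(d(y),\bar d(y))\in T_y$ for all $d\in D$; by Lemma~\ref{lem:values}(i) this means $\varphi(a,\bar d(y))\in T_y$ for all $a\in C_y$; and by saturation this means $\forall v\varphi(v,\bar d(y))\in T_y$.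

\emph{The case $\Box\varphi$ at a node point $y=p_s$.} By Lemma~\ref{lem:values}(ii) there is an open set $O$ with $y\in O\subseteq U_s$ on which $\bar d$ is constant, with value $\bar a$ in $C_{\operatorname{lev}(s)}$. Suppose that $\Box\varphi(\bar a)\in T_s$. For $z\in O$ we have $s\in b(z)$, so $\Box\varphi(\bar a)\in T_z$ by Lemma~\ref{lem:link}(i), so $\varphi(\bar d(z))=\varphi(\bar a)\in T_z$ by (T), and $z\in[\![\varphi(\bar d)]\!]$ by induction. Hence $y\in[\![\Box\varphi(\bar d)]\!]$. Suppose now that $\Box\varphi(\bar a)\notin T_s$, and let $O'$ be any neighborhood of $y$. By (S2) all children of $s$ of rank at least some $m_0$ have their sets inside $O\cap O'$, and by (T3) and (S2) some child $t$ of rank at least $m_0$ has $\neg\varphi(\bar a)\in T_t$. Then $p_t\in O\cap O'$ and $\varphi(\bar d(p_t))=\varphi(\bar a)\notin T_{p_t}$, so $p_t\notin[\![\varphi(\bar d)]\!]$ by induction. Hence $y\notin[\![\Box\varphi(\bar d)]\!]$.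

\emph{The case $\Box\varphi$ at a limit point $y=x$.} By Lemma~\ref{lem:values}(ii) there is an open set $O\ni x$ such that each $d_i$ is either constant on $O$ with value in $C_\omega$ or equal to some $e^x_j$. Let $\sigma=\varphi(\bar d(x))$, and form $\sigma[z]$ with the functions $e^x_j$. Since $\varphi$ contains no constants, each constant of $\sigma$ comes from some $d_i$: it is either a value in $C_\omega$, which $d_i$ keeps throughout $O$, or $c_j$ with $d_i=e_j^x$. Thus $\varphi(\bar d(z))=\sigma[z]$ for all $z\in O$. If $\Box\sigma\in T_x$, then Lemma~\ref{lem:new}(c) gives a neighborhood $O'\subseteq O$ of $x$ with $\Box\sigma[z]\in T_z$ for $z\in O'\setminus\{x\}$, and this also holds for $z=x$, where $\sigma[x]=\sigma$. By (T) and induction, $O'\subseteq[\![\varphi(\bar d)]\!]$, so $x\in[\![\Box\varphi(\bar d)]\!]$. If $\Box\sigma\notin T_x$, then by Lemma~\ref{lem:new}(d) every neighborhood of $x$ contains a point $z\in O$ with $\sigma[z]\notin T_z$, and $z\notin[\![\varphi(\bar d)]\!]$ by induction. Hence $x\notin[\![\Box\varphi(\bar d)]\!]$.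
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By (T1), $\Gamma\subseteq T_\emptyset=T_{p_\emptyset}$, so every member of $\Gamma$ is true at $p_\emptyset$ by Lemma~\ref{lem:truth}. It remains to adjust the size of the domain. Since $s\mapsto p_s$ is injective and the root has infinitely many children, $\aleph_0\le|S|\le|X|$, and so $|D|\le(|S|+|I|)\cdot\aleph_0\le|X|$. Replace $D$ by $D\times\kappa$, which has cardinality $\kappa$, and let the predicates ignore second coordinates. By induction on formulas, the truth set of $\varphi$ at a tuple from $D\times\kappa$ equals the old truth set at the tuple of first coordinates: the atomic case is the definition, as there is no identity, and for $\forall$ the same sets are intersected because the projection $D\times\kappa\to D$ is onto. In particular the truth sets of sentences do not change.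
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:cantor} and~\ref{thm:ultra}]
Theorem~\ref{thm:cantor} follows from Proposition~\ref{prop:main} and Lemma~\ref{lem:scheme}(i), and the ultrametric case of Theorem~\ref{thm:ultra} from Proposition~\ref{prop:main} and Lemma~\ref{lem:scheme}(ii). It remains to see that a separable metrizable space $X$ with a base of clopen sets is ultrametrizable. Let $(V_i)$ be a countable base. For each pair $(i,j)$ for which there is a clopen set $B$ with $V_i\subseteq B\subseteq V_j$, choose one. The chosen sets $B_0,B_1,\dots$ form a base: if $x\in V_j$, there are a clopen $B$ and an $i$ with $x\in V_i\subseteq B\subseteq V_j$. The map $f:X\to2^\omega$ with $f(x)(n)=1$ if and only if $x\in B_n$ is continuous because the $B_n$ are clopen, injective because they separate points, and open onto its image because $f(B_n)=f(X)\cap\{z:z(n)=1\}$. So $X$ embeds in $2^\omega$, whose topology is given by the ultrametric $2^{-n}$, where $n$ is the first position at which two distinct sequences differ.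
\end{proof}

\begin{remark}[Where the hypotheses are used]
That the $U_s$ are closed as well as open makes $d_{s,a}$ locally constant everywhere and $e^x_j$ locally constant off $x$; on $\mathbb R$ there are no such sets, and by Example~\ref{ex:conn} the theorem fails there. That $X$ is dense-in-itself gives each $p_s$ infinitely many children converging to it, on which the sentences with denied boxes are refuted; Theorem~\ref{thm:class} shows how far this can be relaxed. Axiom (4) enters through $\vdash\Psi\to\Box\Psi$ in Lemma~\ref{lem:access} and in Step~1 of Lemma~\ref{lem:new}. The absence of identity is used in the padding and already in the truth lemma: for $s\neq\emptyset$ and $a\in K_0\setminus\{a_0\}$, the individuals $d_{\emptyset,a}$ and $d_{s,a}$ differ at $p_\emptyset$ but carry the same name throughout $U_s$, so the theories $T_y$ with $y\in U_s$ would declare them equal.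
\end{remark}

\section{Transfer and classification}\label{sec:transfer}

\begin{proof}[Proof of Theorem~\ref{thm:transfer}]
Let $f:W\to X$ be a continuous open surjection. Then $f^{-1}(\operatorname{int}A)=\operatorname{int}f^{-1}(A)$ for all $A\subseteq X$. Indeed, the left side is open by continuity and contained in $f^{-1}(A)$; and if $V\subseteq f^{-1}(A)$ is open, then $f(V)\subseteq A$ is open, so $V\subseteq f^{-1}(\operatorname{int}A)$.

Let $\Gamma$ be consistent, and by Theorem~\ref{thm:ultra} take a model on $X$ and a point $x$ at which $\Gamma$ is true. Define a model on $W$ with the same domain by $[\![P\bar d]\!]_W=f^{-1}[\![P\bar d]\!]_X$. Preimages commute with complements, arbitrary intersections and interiors, so $[\![\varphi(\bar d)]\!]_W=f^{-1}[\![\varphi(\bar d)]\!]_X$ for all $\varphi$, by induction. Since $f$ is onto, $\Gamma$ is true at some $w\in f^{-1}(x)$.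

Now regard the sets $[\![P\bar d]\!]_W$ as subsets of $Z$; this defines a model on $Z$. Intersecting with $W$ commutes with complements and with intersections over the nonempty domain, and $W\cap\operatorname{int}_ZA=\operatorname{int}_W(A\cap W)$ because $W$ is open in $Z$. By induction $[\![\varphi(\bar d)]\!]_Z\cap W=[\![\varphi(\bar d)]\!]_W$, so $\Gamma$ is true at $w$ in the model on $Z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $J$ be the set of isolated points of $X$. The implication (a)$\Rightarrow$(b) was noted in Section~\ref{sec:intro}.

(b)$\Rightarrow$(c). Let $\pi$ be a propositional formula valid in $X$, and let $\pi^*$ result from it by replacing each letter $p_i$ by $\forall vP_iv$, with distinct unary symbols $P_i$. In any model on $X$, the truth set of $\pi^*$ is that of $\pi$ under the valuation $p_i\mapsto[\![\forall vP_iv]\!]$, so $\pi^*$ is valid in $X$ and, by (b), a theorem of QS4. Given any space $Y$ and sets $A_i\subseteq Y$, take the model with $D=\{d\}$ and $[\![P_id]\!]=A_i$. By soundness $[\![\pi^*]\!]=Y$, and this is the truth set of $\pi$ under $p_i\mapsto A_i$. So $\pi$ is valid in all spaces, and it is a theorem of S4 by the McKinsey--Tarski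 theorem that S4 is complete for the class of all topological spaces.

(c)$\Rightarrow$(d). Suppose that $J$ is dense. We show that $\Box\Diamond p\to\Diamond\Box p$ is valid in $X$. Let $x\in O\subseteq[\![\Diamond p]\!]$ with $O$ open, and let $O'\ni x$ be open. Pick $z\in O\cap O'\cap J$. Since $\{z\}$ is open and $z$ is in the closure of $[\![p]\!]$, we have $z\in[\![p]\!]$, and hence $z\in[\![\Box p]\!]$. So every open set containing $x$ meets $[\![\Box p]\!]$, that is, $x\in[\![\Diamond\Box p]\!]$. The formula is not a theorem of S4, since on $\mathbb R$ with $[\![p]\!]=\mathbb Q$ we have $[\![\Box\Diamond p]\!]=\mathbb R$ and $[\![\Diamond\Box p]\!]=\emptyset$. So S4 is not complete for $X$.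

(d)$\Rightarrow$(a). The set $W=X\setminus\overline J$ is nonempty, open and ultrametrizable. A point isolated in $W$ is isolated in $X$, because $W$ is open, and would lie in $J$; so $W$ is dense-in-itself. Apply Theorem~\ref{thm:transfer} to the open subspace $W$ of $X$ and the identity map of $W$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{rational}
\emph{Quantified modal logic on the rational line},
\texttt{https://tspace.library.utoronto.ca/\allowbreak bitstream/\allowbreak 1807/\allowbreak 90690/\allowbreak 1/\allowbreak quantified\_modal\_logic\_\allowbreak on\_the\_rational\_line.pdf}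
\end{thebibliography}
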